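# Paths of finite length in the 1-skeleton of a convex body

## 1. Polytopes: climbing along edges

Let $K$ be a convex body in $\mathbb R^d$, that is, a compact convex set with nonempty interior. For $w\ne 0$ put
$$F(w)=\{p\in K:\ \langle p,w\rangle=\max_K\langle\cdot,w\rangle\}.$$
A point $x\in K$ is an *exposed point* if some supporting hyperplane meets $K$ only in $x$, that is, if $F(u)=\{x\}$ for some unit vector $u$. Such a $u$ is called an exposing (outer unit) normal. A *path* is a continuous map $\gamma$ of a compact interval, and its *length* is the supremum of the sums $\sum_i|\gamma(t_i)-\gamma(t_{i-1})|$ over finite increasing sequences $t_0<t_1<\dots$. Here $|\cdot|$ is the Euclidean norm.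

A *face* of $K$ is a nonempty convex set $G\subset K$ such that every segment $[a,b]\subset K$ with a relative interior point in $G$ has $a,b\in G$. We use these textbook facts. Faces are compact. Every $p\in K$ lies in the relative interior of exactly one face, so different faces have disjoint relative interiors. Each $F(w)$ is a face. An extreme point of a face of $K$ is an extreme point of $K$. A compact convex set is the convex hull of its extreme points, and the extreme points of $\operatorname{conv}Q$, with $Q$ compact, lie in $Q$.

For a polytope, the exposed points are the vertices and the one-dimensional faces are the edges. Here is the easy case.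

**Proposition 1.** Any two vertices $x,y$ of a polytope $P$ are joined by a path of finite length made of edges.

*Proof.* Choose $u$ with $F(u)=\{y\}$. We show that from every vertex $v\ne y$ there is an edge $[v,v^+]$ with $\langle u,v^+\rangle>\langle u,v\rangle$. Starting at $x$ and repeating, we never visit a vertex twice. Since there are finitely many vertices, we stop, and we can stop only at $y$. The length is at most the number of vertices times the diameter of $P$.

To find the edge, let $H$ be a hyperplane strictly separating $v$ from the other vertices. The segment $[v,y]$ meets $H$ in a point $m=v+\theta(y-v)$ with $0<\theta<1$, and $\langle u,m\rangle>\langle u,v\rangle$. As $m$ is a convex combination of extreme points of $P\cap H$, some extreme point $e$ of $P\cap H$ has $\langle u,e\rangle>\langle u,v\rangle$. Let $G$ be the face of $P$ with $e\in\operatorname{relint}G$. If $\dim G\ge2$, then $\operatorname{aff}G\cap H$ contains a line through $e$, and a short piece of it around $e$ lies in $G\cap H$, so $e$ is not extreme in $P\cap H$, a contradiction. If $\dim G=0$,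 then $e$ is a vertex on $H$, which is impossible. So $G$ is an edge. Its two end vertices lie off $H$ and on different sides of $H$, so one of them is $v$. Thus $G=[v,v^+]$ and $e=v+\theta'(v^+-v)$ with $\theta'>0$, whence $\langle u,v^+\rangle>\langle u,v\rangle$. $\square$

What changes for a general convex body? There may be infinitely many edges, and finiteness was the whole argument. First we must say what replaces the edge graph.

## 2. The 1-skeleton of a convex body

**Definition.** For an integer $s\ge0$, the $s$-skeleton of $K$ is the set of points of $K$ that are not at the center of an $(s+1)$-dimensional disc contained in $K$. We write $\mathrm{skel}_1K$ for the 1-skeleton.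

**Lemma 1.** $\mathrm{skel}_1K$ is the union of the faces of $K$ of dimension at most $1$.

*Proof.* Let $p\in\operatorname{relint}G$, with $G$ a face. If $\dim G\ge2$, a small 2-disc around $p$ lies in $G$. Conversely, if $p$ is the center of a 2-disc in $K$, every diameter of the disc has $p\in G$ in its relative interior, so its ends lie in $G$. Hence the disc lies in $G$ and $\dim G\ge2$. So $p\in\mathrm{skel}_1K$ exactly when $\dim G\le1$. Finally, every point of a face of dimension at most 1 lies in the relative interior of that face or is one of its extreme points, hence an extreme point of $K$. $\square$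

For a polytope this is the usual set of edges and vertices. For a ball in $\mathbb R^d$, $d\ge2$, it is the whole sphere. For the cone $\{(y,z)\in\mathbb R^2\times\mathbb R:|y|\le z\le1\}$ it is the whole lateral surface, which is a union of segments from the apex (and includes the top circle). The open top disc is excluded.

For $d=1$ we have $\mathrm{skel}_1K=K$. For $d=2$ it is the boundary curve, which has finite length. So $d\le2$ is trivial. It is known that in any dimension any two exposed points of $K$ are joined by a path in $\mathrm{skel}_1K$. The question, from the source "Banff International Research Station", http://www.birs.ca/workshops/2009/09w5047/Programme09w5047.pdf, is whether the path can always be taken of finite length: for every $d\ge3$, every convex body $K\subset\mathbb R^d$ and every two exposed points.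

## 3. Tilting a supporting hyperplane, and the motion it does not control

A sensible first approach is to replace "walk from vertex to vertex" by "tilt a supporting hyperplane continuously and follow the contact point". Let $F(u)=\{x\}$. After a rigid motion, $x=0$ and $u=-e_d$. Throughout,
$$n=d-1,\qquad \mathbb R^d=\mathbb R^n\times\mathbb R\ni(y,z),$$
and $z(p)$ is the last coordinate of $p$. So $z>0$ on $K\setminus\{0\}$. For $v\in\mathbb R^n$ put
$$h(v)=\max_{(y,z)\in K}(v\cdot y-z),\qquad F_v=F((v,-1)).$$
Then $F_0=\{0\}$. Fix a unit vector $\omega\in\mathbb R^n$ and let $r$ grow from $0$. The contact sets $F_{r\omega}$ start at $x=0$ and move away from it.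

*Example.* For the cone $K=\{|y|\le z\le 1\}$ we get $h(v)=\max_{0\le z\le1}(|v|z-z)=\max(0,|v|-1)$. Here $F_{r\omega}=\{0\}$ for $r<1$, $F_\omega$ is the segment from $0$ to $(\omega,1)$, and $F_{r\omega}=\{(\omega,1)\}$ for $r>1$. The sweep traces an edge. Note that $h$ is nondifferentiable at *every* point of the sphere $|v|=1$.

How long is the swept set? Write $s=s(y,z)=\omega\cdot y$. Points of $F_{r\omega}$ maximize $rs-z$. If $p\in F_{r\omega}$, $p'\in F_{r'\omega}$, $r<r'$, with coordinates $(s,z)$ and $(s',z')$, then
$$rs-z\ge rs'-z',\qquad r's'-z'\ge r's-z. \tag{1}$$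
Adding gives $(r'-r)(s'-s)\ge0$, so $s'\ge s$. Then the first inequality gives $z'-z\ge r(s'-s)\ge0$. Both $s$ and $z$ increase along the sweep, so the shadow of the motion in the $(s,z)$-plane has length at most the total increase of $s$ plus that of $z$. When $n=1$ the shadow is everything.

When $n\ge2$ the approach stops exactly here: (1) says nothing about the component of $y$ orthogonal to $\omega$. That component may swing back and forth while $s$ and $z$ creep up. Over a range $r\in[\rho/2,\rho]$ the average cost of the swinging will turn out to be at most a constant times the size of the contact sets for $|v|\le2\rho$ (Lemma 10 below). This size tends to $0$ with $\rho$, but near $x$ there are infinitely many such ranges, and infinitely many small costs may have an infinite sum. To state what is true we must measure how sharply $x$ is exposed.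

## 4. The exposure modulus and the three theorems

**Definition.** If $F(u)=\{x\}$ with $|u|=1$, the exposure modulus is
$$b_{x,u}(r)=\max\{|p-x|:\ p\in K,\ \langle u,x-p\rangle\le r|p-x|\}\qquad(r>0).$$

It is nondecreasing in $r$. It tends to $0$ as $r\to0$: otherwise there are $\eta>0$, $r_k\to0$ and $p_k\in K$ with $|p_k-x|\ge\eta$ and $\langle u,x-p_k\rangle\le r_k|p_k-x|$. A limit point $p$ has $|p-x|\ge\eta$ and $\langle u,x-p\rangle\le0$, so $p\in F(u)=\{x\}$, a contradiction. In the normalization $x=0$, $u=-e_d$ the condition on $p=(y,z)$ is simply $z\le r|p|$.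

*Examples.* For the ball $|y|^2+(z-1)^2\le1$ at $0$, we have $|p|^2\le2z$ on $K$, so $z\le r|p|$ gives $|p|\le2r$. For $r\le1$ equality occurs on the sphere, so $b(r)=2r$. For a polytope and a vertex $x$ with exposing normal $u$, some $c>0$ has $\langle u,x-p\rangle\ge c|p-x|$ on $K$, so $b(r)=0$ for $r<c$. A blunter exposure means a larger $b$.

**Theorem 1.** For every $d\ge3$ there are a convex body $K\subset\mathbb R^d$ and an exposed point $x$ of $K$ such that every non-constant path in $\mathrm{skel}_1K$ starting at $x$ has infinite length. In particular no other exposed point can be joined to $x$ by a path of finite length in $\mathrm{skel}_1K$.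

So the answer to the question is no, in every dimension $d\ge3$.

**Theorem 2.** Let $d\ge3$, let $K\subset\mathbb R^d$ be a convex body, and let $\mathcal E$ be the set of exposed points $x$ which for some exposing unit normal $u$ satisfy
$$\int_1^\infty b_{x,u}(e^{-t})\,t^{-1/2}\,dt<\infty. \tag{D}$$
Any two points of $\mathcal E$ are joined by a path of finite length in $\mathrm{skel}_1K$. For almost every $u\in S^{d-1}$, $F(u)$ is a single point and belongs to $\mathcal E$.

**Theorem 3.** Let $d\ge3$ and let $A:[1,\infty)\to(0,\infty)$ be nonincreasing with $\int_1^\infty A(t)t^{-1/2}dt=\infty$. There is a convex body $K\subset\mathbb R^d$ with an exposed point $x$, whose exposing unit normal $u$ is unique, such that $b_{x,u}(e^{-t})\le A(t)$ for all large $t$, and every non-constant path in $\mathrm{skel}_1K$ starting at $x$ has infinite length.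

Theorem 3 says that no weaker integral condition on the modulus suffices for all bodies. It does not say that (D) is necessary for each body. Let $f(z)=(\log\frac1z)^{-1/2}$, $f(0)=0$, and $K=\{|y|\le f(z),\ 0\le z\le e^{-2}\}$. With $L=\log\frac1z$ we have $f'=\frac12L^{-3/2}/z$ and $f''=\frac{1}{2z^2}(\frac32L^{-5/2}-L^{-3/2})<0$ for $L>\frac32$, so $f$ is strictly concave and $K$ is a convex body. For $t\ge1$ the boundary point with $z=e^{-2t}$ and $|y|=(2t)^{-1/2}$ satisfies $z\le e^{-t}|y|$, because $2t\le e^{2t}$. So $b_{0,-e_d}(e^{-t})\ge(2t)^{-1/2}$ and the integral in (D) with $u=-e_d$ diverges; this normal is the only one because $f'(0^+)=\infty$. Yet $0$ is the end of meridians $z\mapsto(f(z)\theta,z)$, which have finite length since both coordinates are monotone. They lie in $\mathrm{skel}_1K$: if such a point is the midpoint of $(y_1,z_1),(y_2,z_2)\in K$, then $f(z)\le\frac12(|y_1|+|y_2|)\le\frac12(f(z_1)+f(z_2))\le f(z)$, so strict concavity gives $z_1=z_2$, and then equality in the triangle inequality with $|y_1|=|y_2|$ gives $y_1=y_2$.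

To defeat *every* path, rotational symmetry must be broken.

## 5. The zigzag budget: $\sqrt M$ from $M$ rings

We want a body $K=\operatorname{conv}Q$ with exposed point $0$, where $Q$ consists of $0$ and finite rings of points
$$\rho_jY_j\times\{z_j\},\qquad Y_j\subset S^{n-1}\text{ finite},\quad \rho_j\downarrow0,\ z_j\downarrow0,$$
such that edges of $K$ join only consecutive rings. If consecutive direction sets stay at distance at least $\varepsilon/2$ from each other, every edge crossing from ring to ring makes a sideways step of order $\rho_j\varepsilon$. A path leaving $0$ must make all these steps. (This needs $n\ge2$: on $S^0$ there are no small sideways steps.)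

What prevents an edge from skipping ring $j$? Let $Y_j$ satisfy $\max_{w\in Y_j}a\cdot w\ge c_j$ for all unit $a$. If
$$z_j=\lambda_jz_{j-1}+(1-\lambda_j)z_{j+1},\qquad L_j=\lambda_j\rho_{j-1}+(1-\lambda_j)\rho_{j+1},$$
then a chord from ring $j-1$ to ring $j+1$ passes height $z_j$ at radius at most $L_j$. We want $c_j\rho_j>L_j$, so that ring $j$ sticks out in every direction.

A first attempt uses a fixed mesh, $c_j=c<1$ for all $j$. It cannot be made to work through this criterion: $c\rho_j>L_j\ge\rho_{j+1}$ forces the radii to decay geometrically, while an edge from ring $j$ to ring $j+1$ has length at most $\rho_j+\rho_{j+1}+(z_j-z_{j+1})$, and these numbers have a finite sum. So the mesh must get finer, and the question is how the gain and loss compare.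

A net of mesh $\varepsilon$ has $1-c\approx\varepsilon^2$, quadratically small, while the sideways step is linear in $\varepsilon$. Put $M$ rings with radii in $(R/2,R]$, with gaps $\delta=R/(2M)$. The criterion allows a loss $(1-c)\rho\approx\varepsilon^2R$ of order $\delta$, so $\varepsilon\approx M^{-1/2}$ is affordable. Crossing these $M$ rings costs about
$$M\cdot R\varepsilon\approx\sqrt M\,R.$$
We may take $M$ as large as we like and let $R\to0$ from block to block with $\sum\sqrt{M_i}R_i=\infty$.

The heights make an arithmetic progression of radii strictly concave as a function of $z$. With equally spaced heights, $L_j=\frac12(\rho_{j-1}+\rho_{j+1})=\rho_j$ and nothing is left. With heights decreasing by a factor $4$ each time, $\lambda_j\le\frac14$, and half of the gap is left. For instance take $M=4$, $R=1$: radii $1,\frac78,\frac34$, heights proportional to $1,\frac14,\frac1{16}$. Then $\lambda=\frac{1/4-1/16}{1-1/16}=\frac15$ and $L=\frac15+\frac45\cdot\frac34=0.8$. With $c=1-\frac1{8M}=\frac{31}{32}$, $c\cdot\frac78=\frac{217}{256}>0.84>L$.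

## 6. The ring body and its profile

**Step 1: parameters and nets.** This step fixes the data and the two properties of the nets. Let $n\ge 2$, let $M_i\ge2$ be integers and $R_i>0$ $(i\ge1)$ with
$$R_{i+1}\le R_i/4,\qquad \sum_i\sqrt{M_i}\,R_i=\infty. \tag{2}$$
Put $\delta_i=R_i/(2M_i)$ and $\varepsilon_i=1/(3\sqrt{M_i})<1$. Let $X_i\subset S^{n-1}$ be a maximal set with mutual distances $\ge\varepsilon_i$; it is finite. For each $w\in X_i$ choose $w'\in S^{n-1}$ with $|w-w'|=\varepsilon_i/2$ (possible as $n\ge2$), and let $X_i'$ be the set of these $w'$. By maximality every unit vector $a$ is within $\varepsilon_i$ of $X_i$, hence within $\frac32\varepsilon_i$ of $X'_i$. Since $a\cdot w=1-\frac12|a-w|^2$ for unit vectors,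
$$\max_{w\in Y}a\cdot w\ge1-\tfrac98\varepsilon_i^2=1-\tfrac1{8M_i}\qquad(|a|=1,\ Y=X_i\text{ or }X_i'). \tag{3}$$
Moreover
$$|w-v'|\ge\varepsilon_i/2\qquad\text{for all }w\in X_i,\ v'\in X_i'. \tag{4}$$
Indeed $v'$ was chosen for some $v\in X_i$. If $v=w$ the distance is $\varepsilon_i/2$. Otherwise $|w-v'|\ge|w-v|-|v-v'|\ge\varepsilon_i-\varepsilon_i/2$.

**Step 2: radii and heights.** This step arranges the rings so that both radii and heights decrease to $0$. Block $i$ consists of rings $(i,l)$, $l=-1,0,\dots,M_i-1$, with
$$\rho_{i,-1}=2R_i,\qquad \rho_{i,l}=R_i-l\delta_i\in(R_i/2,R_i]\quad(0\le l\le M_i-1).$$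
The smallest radius of the block is $\frac{R_i}2+\delta_i$. The direction set is $X_i$ for $l$ even and $X_i'$ for $l$ odd. Enumerate all rings, block after block, by $j=1,2,\dots$, with radii $\rho_j$, direction sets $Y_j$, and $c_j=1-\frac1{8M_i}$ for $j$ in block $i$. Heights are $z_1=\rho_1=2R_1$ and $z_j=q_jz_{j-1}$, where

* (a) $q_j=\frac14$ if $j=(i,l)$ with $l\ge1$;
* (b) $q_j=\frac{\delta_i}{4R_i}=\frac1{8M_i}$ if $j=(i,0)$;
* (c) $q_j=\frac{R_i}{2\rho_{j-1}}$ if $j=(i,-1)$, $i\ge2$.

In (c), $\rho_{j-1}>R_{i-1}/2\ge2R_i$, so $q_j<\frac14$, and also $\rho_{j-1}>\rho_j$. Hence $\rho_j\downarrow0$ and $z_j\downarrow0$ strictly.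

**Step 3: the body.** This step checks that we get a convex body with exposed point $0$. Let
$$\mathcal R_j=\rho_jY_j\times\{z_j\},\qquad Q=\{0\}\cup\bigcup_j\mathcal R_j,\qquad K=\operatorname{conv}Q.$$
The finite rings converge to $0$, so $Q$ is compact, and so is $K$. By (3) the support function of $\operatorname{conv}Y_1$ is positive in all directions, so $0\in\operatorname{int}\operatorname{conv}Y_1$, and $\operatorname{conv}(\mathcal R_1\cup\{0\})$ is a cone with interior points. So $K$ is a convex body. Points of $Q\setminus\{0\}$ have $z>0$, hence $K\cap\{z=0\}=\{0\}$, and $0$ is an exposed point with exposing normal $-e_d$.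

With $\lambda_j,L_j$ as in Section 5, the next lemma says every ring sticks out.

**Lemma 2 (profile inequality).** For all $j\ge2$,
$$c_j\rho_j>L_j. \tag{5}$$

*Proof.* For $0<\gamma<\alpha<\beta$ we have $\frac{\alpha-\gamma}{\beta-\gamma}\le\frac\alpha\beta$. So $\lambda_j=\frac{z_j-z_{j+1}}{z_{j-1}-z_{j+1}}\le\frac{z_j}{z_{j-1}}=q_j$. With $g=\rho_j-\rho_{j+1}$,
$$\rho_j-L_j=g-\lambda_j(\rho_{j-1}-\rho_{j+1}).$$
It must be shown that this exceeds $(1-c_j)\rho_j=\rho_j/(8M_i)$.

Case (a). The previous gap is $\rho_{j-1}-\rho_j=\delta_i$. Also $g\ge\delta_i$: either $g=\delta_i$, or $j$ is last in its block and $g=\frac{R_i}2+\delta_i-2R_{i+1}\ge\delta_i$. So $\rho_{j-1}-\rho_{j+1}=\delta_i+g\le2g$ and $\rho_j-L_j\ge g-\frac14\cdot2g=\frac g2\ge\frac{\delta_i}2$. On the other side, $(1-c_j)\rho_j\le\frac{R_i}{8M_i}=\frac{\delta_i}4$.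

Case (b). As $M_i\ge2$, the next ring is $(i,1)$ and $g=\delta_i$. Also $\lambda_j\rho_{j-1}\le q_j\cdot2R_i=\frac{\delta_i}2$. So $\rho_j-L_j\ge\frac{\delta_i}2$, while $(1-c_j)\rho_j=\frac{\delta_i}4$.

Case (c). Here $g=R_i$ and $\lambda_j\rho_{j-1}\le q_j\rho_{j-1}=\frac{R_i}2$. So $\rho_j-L_j\ge\frac{R_i}2$, while $(1-c_j)\rho_j=\frac{2R_i}{8M_i}\le\frac{R_i}8$. $\square$

**Step 4: from neighbors to all chords.** This step extends the comparison from chords between rings $j\pm1$ to all chords passing over $j$. Let $\hat\rho:[0,z_1]\to\mathbb R$ be piecewise linear with $\hat\rho(z_j)=\rho_j$ and $\hat\rho(0)=0$. By (5), $\rho_j>L_j$ for $j\ge2$, so at each node the kink is concave. Since $\rho_j\to0$, $\hat\rho$ is continuous at $0$. So $\hat\rho$ is concave, continuous and increasing. Put $(z_\infty,\rho_\infty)=(0,0)$. We claim: if $i<j<k\le\infty$, the chord from $(z_k,\rho_k)$ to $(z_i,\rho_i)$ has at $z_j$ a value at most $L_j$. Indeed, by concavity the line $\ell$ through $(z_{j+1},\rho_{j+1})$ and $(z_{j-1},\rho_{j-1})$ lies above or on $\hat\rho$ outside the interval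 $(z_{j+1},z_{j-1})$. So $\rho_i\le\ell(z_i)$ and $\rho_k\le\ell(z_k)$, and the chord is at most $\ell$ between $z_k$ and $z_i$. At $z_j$ this gives $\ell(z_j)=L_j$.

## 7. No edge skips a ring

**Lemma 3.** If $H$ is a supporting hyperplane of $K$, then $H\cap Q=\{0\}$ or $H\cap Q\subset\mathcal R_j\cup\mathcal R_{j+1}$ for some $j$.

*Proof.* Let $H=\{f=m\}$ with $f\le m$ on $K$ and $f(y,z)=a\cdot y+\beta z$. The extreme points of the face $H\cap K$ lie in $Q$, so $H\cap Q\neq\emptyset$. If $a=0$, then $H=\{z=z_1\}$ or $H=\{z=0\}$, and $H\cap Q$ is $\mathcal R_1$ or $\{0\}$. Otherwise scale so that $|a|=1$. By (3),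
$$c_j\rho_j+\beta z_j\le\max_{\mathcal R_j}f\le\rho_j+\beta z_j.$$
Put $\mathcal R_\infty=\{0\}$; the right-hand inequality also holds for $j=\infty$. Suppose $H$ meets $\mathcal R_i$ and $\mathcal R_k$ and $i<j<k\le\infty$. Then $m\le\rho_i+\beta z_i$ and $m\le\rho_k+\beta z_k$. Take the convex combination of these two inequalities for which the heights average to $z_j$. By Step 4 and (5),
$$m\le L_j+\beta z_j<c_j\rho_j+\beta z_j\le\max_{\mathcal R_j}f\le m,$$
a contradiction. So two different indices met by $H$ have no integer strictly between them. Hence $\infty$ does not occur together with a finite index, and two finite indices differ by one. $\square$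

**Lemma 4.** Let $p\in\mathrm{skel}_1K$ with $z_{j+1}<z(p)<z_j$. Then $p$ is in the relative interior of a one-dimensional face $[q,q']$ of $K$ with $q\in\mathcal R_j$ and $q'\in\mathcal R_{j+1}$.

*Proof.* Let $G$ be the face with $p\in\operatorname{relint}G$; by Lemma 1, $\dim G\le1$. Since $d\ge 3$, $G\neq K$, so $p\in\partial K$ and there is a supporting hyperplane $H=\{f=m\}$ at $p$. As $f\le m$ on $G$ with equality at a relative interior point, $G\subset H$. The extreme points of $G$ are extreme points of $K$, so they lie in $Q$. Now $p\notin Q$, because $z(p)$ is not one of $0,z_1,z_2,\dots$. So $G$ is not a point, and $G=[q,q']$ with distinct $q,q'\in H\cap Q$. By Lemma 3, $q,q'\in\mathcal R_m\cup\mathcal R_{m+1}$ for some $m$. The number $z(p)$ lies between $z(q)$ and $z(q')$ and differs from $z_m$ and $z_{m+1}$, so one endpoint lies in each ring and $z_{m+1}<z(p)<z_m$. Thus $m=j$. $\square$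

## 8. Every path from the tip has infinite length

**Proposition 2.** Under (2), every non-constant path in $\mathrm{skel}_1K$ starting at $0$ has infinite length.

*Proof.* Let $\gamma:[0,1]\to\mathrm{skel}_1K$ be non-constant with $\gamma(0)=0$. Some point of $\gamma$ has height $\zeta>0$.

**Step 1: isolate the crossing of each slab.** The purpose is to find, for each low slab, a time interval in which $\gamma$ runs through it. For each $j$ with $z_j<\zeta$ let $t_j$ be the first time with $z(\gamma)=z_j$, and $s_j<t_j$ the last time before $t_j$ with $z(\gamma)=z_{j+1}$. Both exist by continuity. Before $t_j$ the height is below $z_j$, and between $s_j$ and $t_j$ it does not equal $z_{j+1}$, so $z_{j+1}<z(\gamma)<z_j$ on $(s_j,t_j)$. For different $j$ these intervals are disjoint, because the height ranges on them are.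

**Step 2: the crossing follows one edge.** The purpose is to bound the length on $[s_j,t_j]$ below by the length of an edge. By Lemma 4, $\gamma((s_j,t_j))$ lies in the union of the relative interiors of the finitely many one-dimensional faces joining $\mathcal R_j$ to $\mathcal R_{j+1}$. These are pairwise disjoint, and each is relatively closed in the open slab $\{z_{j+1}<z<z_j\}$, being the intersection of the slab with a closed segment. By connectedness $\gamma((s_j,t_j))$ lies in one face $[q,q']$, and by continuity $\gamma(t_j)=q$ and $\gamma(s_j)=q'$. So $\gamma$ has length at least $|q-q'|$ on $[s_j,t_j]$.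

**Step 3: each edge steps sideways.** The purpose is to bound $|q-q'|$ below within a block. Write $q=(\rho_jw,z_j)$ and $q'=(\rho_{j+1}w',z_{j+1})$. Expanding,
$$|q-q'|^2\ge|\rho_jw-\rho_{j+1}w'|^2=(\rho_j-\rho_{j+1})^2+\rho_j\rho_{j+1}|w-w'|^2\ge\rho_{j+1}^2|w-w'|^2.$$
If $j=(i,l)$ and $j+1=(i,l+1)$ with $l\ge0$, one of $Y_j,Y_{j+1}$ is $X_i$ and the other is $X_i'$. By (4),
$$|q-q'|\ge\frac{R_i}2\cdot\frac{\varepsilon_i}2=\frac{R_i}{12\sqrt{M_i}}.$$

**Step 4: sum.** The purpose is to add up. In block $i$ there are $M_i-1\ge M_i/2$ such $j$, contributing at least $\frac1{24}\sqrt{M_i}R_i$. For all large $i$ the whole block has $z_j<\zeta$. By (2) the total is infinite. $\square$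

**Proof of Theorem 1.** Take $M_i=16^i$ and $R_i=4^{-i}$. Then $R_{i+1}=R_i/4$ and $\sqrt{M_i}R_i=1$, so (2) holds and Proposition 2 applies with $x=0$. An exposed point $y\neq x$ joined to $x$ by a path of finite length would contradict it. Other exposed points do exist: each $y\in\mathcal R_1$ has $|y|=\sqrt{\rho_1^2+z_1^2}=\max_Q|\cdot|=\max_K|\cdot|$. For $p\in K$ we get $\langle p,y\rangle\le|p||y|\le|y|^2$, with equality only for $p=y$. $\square$

## 9. How sharply the tip can be exposed: proof of Theorem 3

Keep the construction of Section 6, and put $\kappa_j=\rho_j/z_j$.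

**Lemma 5.** The sequence $\kappa_j$ is nondecreasing with $\kappa_1=1$ and $\kappa_j\to\infty$. For the last ring $j$ of block $i$,
$$\log\kappa_j\le3\sum_{i'\le i}M_{i'}. \tag{6}$$
For every $j$,
$$b_{0,-e_d}(r)\le2\rho_j\qquad\text{if }0<r<\frac1{1+\kappa_j}. \tag{7}$$
The only exposing unit normal of $0$ is $-e_d$.

*Proof.* *Growth of $\kappa$.* Since $\hat\rho$ is concave with $\hat\rho(0)=0$, $\hat\rho(z)/z$ is nonincreasing in $z$, so $\kappa_j$ is nondecreasing in $j$. We have $\kappa_j=\frac{\rho_j}{\rho_{j-1}}\cdot\frac1{q_j}\kappa_{j-1}$. In case (a) this gives $\kappa_j\le4\kappa_{j-1}$. In (b), $\frac12\cdot8M_i=4M_i$, so $\kappa_j=4M_i\kappa_{j-1}$, which forces $\kappa_j\to\infty$. In (c), $\frac{2R_i}{\rho_{j-1}}\cdot\frac{2\rho_{j-1}}{R_i}=4$, so $\kappa_j=4\kappa_{j-1}$. So block $i$ multiplies $\kappa$ by at most $4\cdot4M_i\cdot4^{M_i-1}=M_i4^{M_i+1}$. As $M_i\ge2$, $\log M_i\le M_i/e\leq M_i/2$ and $(M_i+1)\log4\le\frac32M_i\log4\le2.1M_i$, so the factor is at most $e^{3M_i}$. This proves (6).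

*Modulus.* The set $\{0\le z\le z_1,\ |y|\le\hat\rho(z)\}$ is convex and contains $Q$, hence $K$. If $p=(y,z)\in K$ and $z\ge z_j$, then $|y|/z\le\hat\rho(z)/z\le\kappa_j$, so $|p|\le(1+\kappa_j)z$. Let $r<1/(1+\kappa_j)$, $p\ne0$, $z\le r|p|$. If $z\ge z_j$, then $|p|\le(1+\kappa_j)r|p|<|p|$, which is absurd. So $z<z_j$ and $|p|\le\hat\rho(z)+z\le\rho_j+z_j\le2\rho_j$, using $\kappa_j\ge1$.

*Normal.* An outer normal at $0$ is, up to a positive factor, $(v,\tau)$ with $\tau\in\{-1,0,1\}$, and has nonpositive product with all points of all rings. By (3), $c_j\rho_j|v|+\tau z_j\le0$ for all $j$. If $\tau=1$ this is impossible. If $\tau=0$ then $v=0$, which is excluded. If $\tau=-1$, then $|v|\le1/(c_j\kappa_j)\to0$, so $v=0$. $\square$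

**Proof of Theorem 3.** Let $A$ be as in the theorem.

**Step 1: discretize.** The purpose is to turn the divergent integral into a divergent series with terms under control. From $\int_{4^k}^{4^{k+1}}A\,t^{-1/2}dt\le A(4^k)\cdot2(2^{k+1}-2^k)=2^{k+1}A(4^k)$ we get $\sum_k2^kA(4^k)=\infty$. Put $\alpha_k=\min(A(4^k),2^{-k})$. Then $\alpha_k>0$ is nonincreasing and tends to $0$. Moreover $\sum_k2^k\alpha_k=\sum_k\min(2^kA(4^k),1)=\infty$: either infinitely many terms equal $1$, or eventually the terms are $2^kA(4^k)$.

**Step 2: thin out.** The purpose is to keep one index per scale of $\alpha$, so that the radii decrease by factors of $4$. For $m\ge0$ let $\Gamma_m=\{k\ge5:4^{-m-1}<\alpha_k\le4^{-m}\}$. These sets are finite since $\alpha_k\to0$, and together they contain all $k\ge5$, so infinitely many are nonempty. Call them $\Gamma_{m_1},\Gamma_{m_2},\dots$ with $m_1<m_2<\cdots$, and let $k_i=\max\Gamma_{m_i}$, which increases with $i$ because $\alpha_k$ is nonincreasing. Since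
$$\sum_{k\in\Gamma_{m_i}}2^k\alpha_k\le4^{-m_i}2^{k_i+1}\le4\alpha_{k_i}\cdot2^{k_i+1}=8\cdot2^{k_i}\alpha_{k_i},$$
we have $\sum_i2^{k_i}\alpha_{k_i}=\infty$.

**Step 3: choose parameters.** The purpose is to satisfy (2). Put
$$R_i=4^{-m_i-2},\qquad M_i=4^{k_i-3}\ (\ge16).$$
Then $R_{i+1}\le R_i/4$. From $4R_i=4^{-m_i-1}<\alpha_{k_i}\le4^{-m_i}=16R_i$ we get $\frac1{16}\alpha_{k_i}\le R_i<\frac14\alpha_{k_i}$. So $\sum_i\sqrt{M_i}R_i\ge\sum_i2^{k_i-3}\alpha_{k_i}/16=\infty$. Thus (2) holds, and Proposition 2 gives infinite length. By Lemma 5 the exposing normal $u=-e_d$ is unique.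

**Step 4: check the modulus.** The purpose is to compare $b$ with $A$. The $k_i$ are increasing integers, so $\sum_{i'\le i}M_{i'}\le\frac43\cdot4^{k_i-3}$. By (6), for the last ring of block $i$, $\log\kappa\le4^{k_i-2}$. For the next ring $j=(i+1,-1)$, $\kappa_j$ is $4$ times as large, so
$$\log(1+\kappa_j)\le\log(2\kappa_j)\le\log2+\log4+4^{k_i-2}<4^{k_i}.$$
Hence for $4^{k_i}\le t\le4^{k_{i+1}}$ we have $e^{-t}<1/(1+\kappa_j)$, and by (7)
$$b_{0,-e_d}(e^{-t})\le2\rho_j=4R_{i+1}<\alpha_{k_{i+1}}\le A(4^{k_{i+1}})\le A(t).$$
These intervals cover $[4^{k_1},\infty)$. $\square$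

## 10. Rays on which the sweep is an arc of the skeleton

Now we go back to the sweep of Section 3 and make it succeed under (D). Let $d\ge3$, let $K$ be any convex body with $F(u)=\{x\}$, normalized so that $x=0$ and $u=-e_d$, and use $h$, $F_v$ from Section 3. The function $h$ is convex and Lipschitz, $h\ge0$ because $0\in K$, and $h(0)=0$. On $F_v$ we have $z=v\cdot y-h(v)$, so $(y,z)\mapsto y$ is affine and injective on $F_v$. By continuity of $h$ the graph of $v\mapsto F_v$ is closed: if $v_k\to v$ and $F_{v_k}\ni p_k\to p$, then $p\in F_v$. Recall that $\partial h(v)=\{y:h(v')\ge h(v)+y\cdot(v'-v)\ \forall v'\}$.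

**Lemma 6.** $\partial h(v)=\{y:(y,z)\in F_v\}$.

*Proof.* If $(y,z)\in F_v$, then $h(v')\ge v'\cdot y-z=h(v)+(v'-v)\cdot y$. Conversely let $P_v$ be the right side, a compact convex set, and let $e\in\mathbb R^n$. For $t>0$ take $(y_t,z_t)\in F_{v+te}$. As $h(v)\ge v\cdot y_t-z_t$, we have $h(v+te)-h(v)\le te\cdot y_t$. Limit points of $(y_t,z_t)$ as $t\to0$ lie in $F_v$, so the one-sided directional derivative of $h$ at $v$ in direction $e$ is at most $\max_{P_v}e\cdot y$. If $\bar y\in\partial h(v)$, then $e\cdot\bar y$ is at most this derivative, so $e\cdot\bar y\le\max_{P_v}e\cdot y$ for all $e$, and $\bar y\in P_v$ by separation. $\square$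

In particular $h$ is differentiable at $v$ exactly when $F_v$ is a point, and then $F_v=\{(\nabla h(v),z)\}$. Put
$$a(r)=\max\{|p|:p\in F_v,\ |v|\le r\}.$$
If $p=(y,z)\in F_v$ with $|v|\le r$, then $v\cdot y-z=h(v)\ge0$, so $z\le r|p|$. Hence
$$a(r)\le b(r):=b_{0,-e_d}(r)\qquad(r>0). \tag{8}$$

The sweep along $\omega$ can fail to be an arc only if some $F_{r\omega}$ contains two points with the same $s=\omega\cdot y$. For almost every $\omega$ this never happens, at any $r$.

**Lemma 7.** For a.e. $\omega\in S^{n-1}$: for every $r>0$ the map $y\mapsto\omega\cdot y$ is injective on $\partial h(r\omega)$.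

*Proof.* **Step 1: countably many pieces.** The purpose is to localize the two offending subgradients. For $p_0,q_0\in\mathbb Q^n$ and rational $\eta>0$ with $8\eta\le|p_0-q_0|$, let $S=S(p_0,q_0,\eta)$ be the set of $v\ne0$ for which there are $p,q\in\partial h(v)$ with $|p-p_0|<\eta$, $|q-q_0|<\eta$, $(p-q)\cdot v=0$. Then $|p-q|>6\eta$, so $p\ne q$. If $\omega$ is bad, there are $r>0$ and $p\ne q$ in $\partial h(r\omega)$ with $(p-q)\cdot\omega=0$. Choosing rational $\eta\le|p-q|/10$ and rational points $p_0,q_0$ within $\eta$ of $p,q$ gives $|p_0-q_0|\ge8\eta$, and $r\omega\in S(p_0,q_0,\eta)$. So it suffices to show that each radial projection $\{v/|v|:v\in S\}$ is $\mathcal H^{n-1}$-null. Fix a nonempty $S$.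

**Step 2: $S$ lies in a Lipschitz graph.** The purpose is to make $S$ a set of dimension $n-1$. Let $v,v'\in S$ with pairs $(p,q)$ and $(p',q')$, and let $w=v'-v$. Monotonicity of $\partial h$ gives $(q'-p)\cdot w\ge0$ and $(p'-q)\cdot w\ge0$. Replacing the vectors by $p_0,q_0$ costs at most $2\eta|w|$, so $|(p_0-q_0)\cdot w|\le2\eta|w|$. With $e=(p_0-q_0)/|p_0-q_0|$ this gives $|e\cdot w|\le\frac14|w|$, that is, $15(e\cdot w)^2\le|w|^2-(e\cdot w)^2$. So $S=\{\xi+g(\xi)e:\xi\in D\}$ with $D\subset e^\perp$ and $g$ Lipschitz on $D$. Extend $g$ to a Lipschitz function on $e^\perp$ (McShane), and let $G(\xi)=\xi+g(\xi)e$.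

**Step 3: the radial projection of the graph is degenerate over $D$.** The purpose is to show that the Jacobian vanishes. By Rademacher's theorem $G$ and $h\circ G$ are differentiable off a null set $N\subset e^\perp$. The map $\psi=G/|G|$ is locally Lipschitz on the open set $U=\{G\ne0\}\supset D$. Let $\xi\in D\setminus N$, $v=G(\xi)$, with $p,q$ as in the definition of $S$. The function $\xi'\mapsto h(G(\xi'))-h(v)-p\cdot(G(\xi')-v)$ is nonnegative, vanishes at $\xi$ and is differentiable there, so $D(h\circ G)(\xi)=p\cdot DG(\xi)$. The same holds with $q$. So the range of $DG(\xi)$ is orthogonal to $p-q\ne0$. This range has dimension $n-1$, because the $e^\perp$-component of $DG(\xi)\tau$ is $\tau$. So it equals $(p-q)^\perp$, which contains $v$. Thus $v=DG(\xi)\tau_0$ for some $\tau_0\ne0$. The derivative of $v\mapsto v/|v|$ at $v$ annihilates $v$, so $D\psi(\xi)\tau_0=0$ and $\operatorname{rank}D\psi(\xi)\le n-2$.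

**Step 4: conclude.** The purpose is to pass from zero Jacobian to a null image. We have $\mathcal H^{n-1}(\psi(N\cap U))=0$ since $\psi$ is locally Lipschitz. The set $D\setminus N$ lies in the measurable set $B=\{\xi\in U\setminus N:J\psi(\xi)=0\}$, where $J\psi$ is the $(n-1)$-dimensional Jacobian. By the area formula (Federer, *Geometric Measure Theory*, 3.2.3), applied on countably many pieces on which $\psi$ is Lipschitz, $\mathcal H^{n-1}(\psi(B))\le\int_BJ\psi=0$. So $\psi(D)=\{v/|v|:v\in S\}$ is null. $\square$

Let $Q_\omega=\{r>0:h\text{ is differentiable at }r\omega\}$. By Rademacher and Fubini in polar coordinates, $Q_\omega$ has full measure in $(0,\infty)$ for a.e. $\omega$. (The order of quantifiers matters: for the cone of Section 3, $1\notin Q_\omega$ for every $\omega$.) Call $\omega$ *good* if $Q_\omega$ has full measure and the conclusion of Lemma 7 holds. For $r\in Q_\omega$ write $F_{r\omega}=\{p(r)\}$, $p(r)=(y(r),z(r))$, $y(r)=\nabla h(r\omega)$. Let $s(y,z)=\omega\cdot y$.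

**Lemma 8.** Let $\omega$ be good and $R>0$. Then $C=\bigcup_{0\le r\le R}F_{r\omega}$ is contained in $\mathrm{skel}_1K$, and $s$ maps $C$ homeomorphically onto a compact interval $[0,s_R]$ (possibly degenerate), with $0\mapsto0$. Moreover, if $p\in F_{r\omega}$, $p'\in F_{r'\omega}$, $r<r'$, then $s(p)\le s(p')$ and $z(p)\le z(p')$.

*Proof.* *Monotonicity* was derived from (1).

*Injectivity* of $s$ on $C$. Let $p\in F_{r\omega}$, $p'\in F_{r'\omega}$ with $s(p)=s(p')$. If $r=r'>0$, goodness gives equal $y$-components, hence $p=p'$. If $r=r'=0$, both are $0$. If $r<r'$, the two inequalities (1) with $s=s'$ give $z=z'$. So $p$ has the same value of $r's-z$ as $p'$, hence $p\in F_{r'\omega}$, and $p=p'$ by goodness at $r'$.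

*The image.* $C$ is compact because the graph of $r\mapsto F_{r\omega}$ is closed. Put $\varphi(r)=h(r\omega)=\max_K(rs-z)$ for $r\in\mathbb R$. Lemma 6, applied to the planar compact convex set $\{(s(p),z(p)):p\in K\}$, gives $\partial\varphi(r)=s(F_{r\omega})$. Let $s_R=\max\partial\varphi(R)$. By monotonicity and $s(F_0)=\{0\}$, $s(C)\subset[0,s_R]$. Let $c\in[0,s_R]$ and let $r$ minimize $\varphi(\cdot)-c\,\cdot$ on $[0,R]$. If $0<r<R$, then $c\in\partial\varphi(r)$. If $r=0$, then $c\le\varphi'_+(0)=0$, so $c=0\in s(C)$. If $r=R$, then $\varphi'_-(R)\le c\le s_R=\varphi'_+(R)$, so $c\in\partial\varphi(R)$. Hence $s(C)=[0,s_R]$. A continuous injection of a compact set is a homeomorphism onto its image.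

*Skeleton.* The point $0$ is exposed, so it is in $\mathrm{skel}_1K$. Suppose $p\in F_{r\omega}$, $r>0$, is the center of a 2-disc in $K$. As $F_{r\omega}$ is a face, the disc lies in it. Projecting by $(y,z)\mapsto y$, which is affine and injective on $F_{r\omega}$, we see that $\partial h(r\omega)$ contains a two-dimensional elliptical disc, hence a nondegenerate segment orthogonal to $\omega$. This contradicts goodness. $\square$

So the swept set is an arc in the skeleton starting at $x$. What remains is its length.

## 11. The length of a swept arc, on average over directions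

For good $\omega$ and $0<\rho_1<\rho_2$ let
$$V(\omega;\rho_1,\rho_2)=\sup\sum_i|y(t_i)-y(t_{i-1})|$$
over finite increasing sequences $t_i\in Q_\omega\cap[\rho_1,\rho_2]$.

**Lemma 9.** Let $\omega$ be good and $r_1<r_2$ in $Q_\omega$. The length of the subarc $C[r_1,r_2]=\bigcup_{r_1\le r\le r_2}F_{r\omega}$ is at most $z(r_2)-z(r_1)+V(\omega;r_1,r_2)$.

*Proof.* First, $C[r_1,r_2]$ is the subarc between $p(r_1)$ and $p(r_2)$. Indeed, $s$ maps it into $[s(p(r_1)),s(p(r_2))]$. Conversely, a value $c$ in this interval is $s(p)$ with $p\in F_{r\omega}$, $0\le r\le r_2$. If $r<r_1$, then $c=s(p)\le s(p(r_1))$, so $c=s(p(r_1))$ and $p=p(r_1)$.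

**Step 1: refine a polygon.** The purpose is to write inscribed polygons in terms of the ends of the contact sets. Take finitely many points of the arc, ordered by $s$, lying in $F_{t\omega}$ for finitely many $t\in[r_1,r_2]$. Each $F_{t\omega}$ is a segment or a point, since the linear function $s$ is injective on it; let $p^-(t),p^+(t)$ be its endpoints of least and greatest $s$. For $t=r_1,r_2$ it is a point. Add all $p^\pm(t)$ and $p(r_1),p(r_2)$ to the list. The polygonal length does not decrease. By monotonicity, points of $F_{t\omega}$ come before those of $F_{t'\omega}$ when $t<t'$, and points with equal $s$ coincide. So the polygonal length equals $\sum_t|p^+(t)-p^-(t)|$ plus the sum of the distances from each $p^+(t)$ to the next $p^-(t')$, the ends being $p(r_1)$ and $p(r_2)$.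

**Step 2: approximate from $Q_\omega$.** The purpose is to replace $p^\pm(t)$ by points $p(\tau)$, $\tau\in Q_\omega$. Let $t\in(r_1,r_2)$. As $\tau\uparrow t$ in $Q_\omega$, limit points of $p(\tau)$ lie in $F_{t\omega}$ and have $s\le s(p^-(t))$, so $p(\tau)\to p^-(t)$. Similarly $p(\tau)\to p^+(t)$ as $\tau\downarrow t$. As $Q_\omega$ is dense, the polygonal length is a limit of sums $\sum|p(t_i)-p(t_{i-1})|$ with increasing $t_i\in Q_\omega\cap[r_1,r_2]$. By $|\Delta p|\le|\Delta y|+|\Delta z|$ and the monotonicity of $z$, each such sum is at most $V(\omega;r_1,r_2)+z(r_2)-z(r_1)$. $\square$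

Now the estimate of the uncontrolled motion. The radial part of $D^2h$ integrates to something bounded over *all* scales at once, because $s$ is monotone. The trace, which controls the sideways motion, costs a bounded amount *per dyadic scale*. Cauchy–Schwarz between the two gives the square root of the number of scales, the counterpart of $\sqrt M$ in Section 5.

**Lemma 10.** For $0<\rho_1<\rho_2$, with $N=\lceil\log_2(\rho_2/\rho_1)\rceil$, there is a measurable function $W\ge V(\cdot;\rho_1,\rho_2)$ (on good $\omega$) with
$$\int_{S^{n-1}}W\,d\omega\le2^{n/2}\,|S^{n-1}|\,N^{1/2}\,a(2\rho_2).$$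

*Proof.* **Step 1: mollify.** The purpose is to have second derivatives. Let $h_\delta$ be the standard mollification of $h$ at scale $\delta<\rho_2$, an average of translates of $h$ by vectors of length at most $\delta$. It is smooth and convex. Its gradient at $v$ is an average of values $\nabla h(v')$ with $|v'-v|\le\delta$, and $|\nabla h(v')|\le a(|v'|)$, so $|\nabla h_\delta(v)|\le a(|v|+\delta)$. In particular $|\nabla h_\delta|\le a(2\rho_2)$ on $|v|\le\rho_2$. If $h$ is differentiable at $v$, then $\nabla h(v')\to\nabla h(v)$ as $v'\to v$ through points of differentiability, because the graph of $v\mapsto F_v$ is closed and $F_v$ is a point. So $\nabla h_\delta(v)\to\nabla h(v)$.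

**Step 2: dominate $V$.** The purpose is to replace the variation by an integral. For $t_i\in Q_\omega\cap[\rho_1,\rho_2]$ increasing,
$$\sum_i|\nabla h_\delta(t_i\omega)-\nabla h_\delta(t_{i-1}\omega)|\le\int_{\rho_1}^{\rho_2}|D^2h_\delta(r\omega)\omega|\,dr.$$
Letting $\delta\to0$ along a fixed sequence, we get
$$V(\omega;\rho_1,\rho_2)\le W(\omega):=\liminf_{\delta\to0}\int_{\rho_1}^{\rho_2}|D^2h_\delta(r\omega)\omega|\,dr,$$
and $W$ is measurable.

**Step 3: split by Cauchy–Schwarz.** The purpose is to separate the radial second derivative from the Laplacian. For a positive semidefinite matrix $T$, $|T\omega|^2=\omega\cdot T^2\omega\le(\operatorname{tr}T)\,\omega\cdot T\omega$. By Fatou and Cauchy–Schwarz,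
$$\int W\,d\omega\le\liminf_{\delta\to0}\Big(\int_{S^{n-1}}\!\int_{\rho_1}^{\rho_2}\omega\cdot D^2h_\delta(r\omega)\omega\,dr\,d\omega\Big)^{1/2}\Big(\int_{S^{n-1}}\!\int_{\rho_1}^{\rho_2}\Delta h_\delta(r\omega)\,dr\,d\omega\Big)^{1/2}.$$

**Step 4: bound the factors.** The purpose is to evaluate both double integrals. In the first the inner integral is $\omega\cdot\nabla h_\delta(\rho_2\omega)-\omega\cdot\nabla h_\delta(\rho_1\omega)\le2a(2\rho_2)$, so the double integral is at most $2|S^{n-1}|a(2\rho_2)$. For the second, cover $[\rho_1,\rho_2]$ by the $N$ intervals $[\rho,2\rho]$, $\rho=2^{-i}\rho_2$, $1\le i\le N$. As $\Delta h_\delta\ge0$, polar coordinates and the divergence theorem give on each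
$$\int_{S^{n-1}}\!\int_\rho^{2\rho}\Delta h_\delta\,dr\,d\omega\le\rho^{-(n-1)}\int_{|v|\le2\rho}\Delta h_\delta\,dv=\rho^{-(n-1)}\int_{|v|=2\rho}\partial_\nu h_\delta\,d\mathcal H^{n-1}\le2^{n-1}|S^{n-1}|a(2\rho_2),$$
where $2\rho\le\rho_2$ was used. Summing over the $N$ intervals and multiplying, we get $(2\cdot2^{n-1}N)^{1/2}|S^{n-1}|a(2\rho_2)$, as claimed. $\square$

If one used Lemma 10 for one dyadic scale at a time, the $\approx4^k$ scales between $e^{-4^{k+1}}$ and $e^{-4^k}$ would be charged about $4^ka(e^{-4^k})$. Used once for all of them, it charges only about $2^ka(e^{-4^k})$. This is the source of the weight $t^{-1/2}$ in (D).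

## 12. Joining points of $\mathcal E$: proof of Theorem 2

**Proposition 3.** If $F(u)=\{x\}$ and (D) holds for $(x,u)$, then for a.e. $u'\in S^{d-1}$ with $\langle u,u'\rangle>0$, $F(u')$ is a single point joined to $x$ by a path of finite length in $\mathrm{skel}_1K$.

*Proof.* Normalize as in Section 10.

**Step 1: sum the costs near $x$.** The purpose is to show that for a.e. $\omega$ the total sideways variation is finite. For $k\ge1$ put $\rho_2=\frac12e^{-4^k}$ and $\rho_1=\frac14e^{-4^{k+1}}$. Then $\log_2(\rho_2/\rho_1)=1+\frac{3\cdot4^k}{\log2}\le1+4.4\cdot4^k$, so $N\le2+4.4\cdot4^k\le6\cdot4^k$. By Lemma 10 and (8), $V_k(\omega):=V(\omega;\rho_1,\rho_2)$ is dominated by a function $W_k$ with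
$$\int W_k\,d\omega\le C2^ka(e^{-4^k})\le C2^kb(e^{-4^k}),$$
$C$ depending only on $n$. As $b(e^{-t})$ is nonincreasing in $t$ and $\int_{4^{k-1}}^{4^k}t^{-1/2}dt=2^k$,
$$2^kb(e^{-4^k})\le\int_{4^{k-1}}^{4^k}b(e^{-t})t^{-1/2}dt.$$
So (D) gives $\int\sum_kW_k\,d\omega<\infty$, and $\sum_kV_k(\omega)<\infty$ for a.e. $\omega$. Also by Lemma 10, for a.e. $\omega$, $V(\omega;\frac14e^{-4},m)<\infty$ for all $m\in\mathbb N$.

**Step 2: the swept arc has finite length.** The purpose is to glue the pieces. Let $\omega$ be good with both properties. Choose $\tau_k\in Q_\omega\cap(\frac14e^{-4^k},\frac12e^{-4^k})$. Then $[\tau_{k+1},\tau_k]\subset[\frac14e^{-4^{k+1}},\frac12e^{-4^k}]$. By Lemma 9 the arcs $C[\tau_{k+1},\tau_k]$ have lengths with sum at most $\sum_kV_k(\omega)+z(\tau_1)<\infty$. Together with $0$ these consecutive arcs form $\bigcup_{0\le r\le\tau_1}F_{r\omega}$. By Lemma 8 this is an arc, parametrized continuously by $s$ down to $0$. Its length is the limit of the lengths of the subarcs from $p(\tau_k)$ to $p(\tau_1)$, because $p(\tau_k)\to0$ and by continuity at $0$.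 So its length is finite. For $R\in Q_\omega$ with $R>\tau_1$, the arc $C[\tau_1,R]$ also has finite length by Lemma 9. For $R\le\tau_1$, $p(R)$ already lies on the first arc. By Lemma 8 everything lies in $\mathrm{skel}_1K$. So for all $R\in Q_\omega$, $F_{R\omega}=\{p(R)\}$ is joined to $0=x$ by a path of finite length in $\mathrm{skel}_1K$.

**Step 3: almost every $u'$ is reached.** The purpose is to translate back to normals. The vectors $v\ne0$ not covered by Step 2 either have $v/|v|$ in a null set of $S^{n-1}$ or are points of nondifferentiability of $h$; these form a null set in $\mathbb R^n$. The map $v\mapsto(v,-1)/|(v,-1)|$ is a diffeomorphism onto the open hemisphere around $-e_d=u$, and $F_v=F((v,-1))$. $\square$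

**Proposition 4.** For a.e. $u\in S^{d-1}$, $F(u)$ is a single point, and (D) holds for it with normal $u$.

*Proof.* By Alexandrov's theorem the support function $h_K(w)=\max_K\langle\cdot,w\rangle$ has a second-order Taylor expansion at a.e. point of $\mathbb R^d$, and by homogeneity at a.e. $u\in S^{d-1}$. At such $u$, if $p\in F(u)$, then $h_K-\langle p,\cdot\rangle\ge0$ with equality at $u$, so $p=\nabla h_K(u)$. Thus $F(u)=\{x\}$ is a point. Normalize $x=0$, $u=-e_d$. Then $h(v)=h_K((v,-1))$ has value and gradient $0$ at $v=0$, and there are $C,r_0>0$ with $0\le h(v)\le C|v|^2$ for $|v|\le r_0$.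

Let $0<r\le\min(\frac12,\frac{r_0}3)$ and $0\ne p=(y,z)\in K$ with $z\le r|p|$. Then $z\le r(|y|+z)$, so $z\le2r|y|$. Moreover $y\ne0$, since otherwise $z=0$ and $p=0$. With $v=3ry/|y|$,
$$9Cr^2\ge h(v)\ge v\cdot y-z\ge3r|y|-2r|y|=r|y|.$$
So $|y|\le9Cr$ and $|p|\le|y|+z\le2|y|\le18Cr$. Hence $b(r)\le18Cr$ for small $r$. As $b$ is bounded, (D) holds. $\square$

**Proof of Theorem 2.** The last assertion is Proposition 4. Let $x_1,x_2\in\mathcal E$ with corresponding normals $u_1,u_2$.

Suppose $u_1\ne-u_2$. The open hemispheres about $u_1$ and $u_2$ meet in a nonempty open set. By Proposition 3, almost every $u'$ in it has the property that $F(u')$ is a single point joined to both $x_1$ and $x_2$ by paths of finite length in $\mathrm{skel}_1K$. Concatenate the two paths for one such $u'$.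

Suppose $u_2=-u_1$. By Proposition 4 choose $u_3\ne\pm u_1$ such that $F(u_3)$ is a single point and satisfies (D) with normal $u_3$. Apply the previous case to the pairs $(u_1,u_3)$ and $(u_3,u_2)$, and concatenate. $\square$
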